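\title{Triangle-free graphs on $\sigma$-scattered orders of size $\aleph_1$}

\begin{abstract}
We prove in ZFC that every $\sigma$-scattered linear order of cardinality at most $\aleph_1$ carries a triangle-free graph with no independent set of order type $\omega_1^{\omega\cdot 2+2}$. This refutes the conjecture that for every $\sigma$-scattered order $\tau$ of cardinality at most $\aleph_1$ and every natural number $n$ some such order $\varphi$ satisfies $\varphi\to(\tau,n)^2$. The conclusion of the conjecture does hold for all ordinals $\tau<\omega_1^\omega$, and under the continuum hypothesis it fails for all ordinals from $\omega_1^\omega$ on. The proofs code the order by finite sequences and join only sequences of different lengths; in ZFC the edges are chosen by Moore's oscillation coloring.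
\end{abstract}

\section{Introduction}

A linear order is \emph{scattered} if it has no suborder isomorphic to $(\mathbb Q,<)$, and \emph{$\sigma$-scattered} if it is the union of countably many subsets each of which is scattered in the induced order. Well-orders and their reverses are scattered, because $\mathbb Q$ has infinite descending and infinite ascending sequences. Every countable order is $\sigma$-scattered, being the union of its points; so $\mathbb Q$ is $\sigma$-scattered but not scattered.

For linear orders $\varphi,\tau$ and a natural number $n$, the relation $\varphi\to(\tau,n)^2$ means: for every coloring $\chi\colon[\varphi]^2\to\{0,1\}$ of the two-element subsets of $\varphi$, there is a set $X\subseteq\varphi$ of order type $\tau$ with $\chi$ constantly $0$ on $[X]^2$, or a set $H\subseteq\varphi$ of size $n$ with $\chi$ constantly $1$ on $[H]^2$. We regard the pairs of color $1$ as the edges of a graph on $\varphi$. The relation then says that every graph on $\varphi$ without a clique of size $n$ has an independent set of type $\tau$, and $\varphi\not\to(\tau,3)^2$ says that some triangle-free graph on $\varphi$ has an edge inside every subset of type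 $\tau$. Two facts follow from the definition. If $\varphi\to(\tau,n)^2$, $\tau'$ embeds in $\tau$ and $n'\le n$, then $\varphi\to(\tau',n')^2$; we call this \emph{monotonicity}. And $\varphi\to(\tau,n)^2$ holds if and only if $\varphi^*\to(\tau^*,n)^2$, where ${}^*$ denotes the reverse order.

Given $\tau$ and $n$, one asks for a $\varphi$ with $\varphi\to(\tau,n)^2$ that is no more complicated than $\tau$. For $n\le 2$ one takes $\varphi=\tau$, since a graph without edges is independent. For countable orders there are two positive answers. It is recorded in \cite{potpourri} that for every countable scattered $\tau$ and every $n$ there is a countable scattered $\varphi$ with $\varphi\to(\tau,n)^2$. For countable $\sigma$-scattered $\tau$, that is, for arbitrary countable $\tau$, the order $\varphi=\mathbb Q$ works (Proposition~\ref{prop:Q}). It is natural to expect the same one cardinal higher. For an order $\tau$ consider the statement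
\begin{quote}
$(\ast_\tau)$\quad for every natural number $n$ there is a $\sigma$-scattered order $\varphi$ with $|\varphi|\le\aleph_1$ and $\varphi\to(\tau,n)^2$.
\end{quote}
Conjecture~5.5 of \cite{potpourri} asserts $(\ast_\tau)$ for every $\sigma$-scattered $\tau$ with $|\tau|\le\aleph_1$. We show that it is false, already for $n=3$ and a well-ordered $\tau$. Powers of ordinals denote ordinal exponentiation.

\begin{theorem}\label{thm:main}
If $\varphi$ is $\sigma$-scattered and $|\varphi|\le\aleph_1$, then $\varphi\not\to(\omega_1^{\omega\cdot2+2},3)^2$.
\end{theorem}

The theorem is proved in ZFC. The ordinal $\omega_1^{\omega\cdot2+2}$ is scattered and has cardinality $\aleph_1$, so the conjecture fails, and $n=3$ is the least value for which it can fail. More generally, if $\tau$ contains a copy of $\omega_1^{\omega\cdot2+2}$ or of its reverse and $n\ge3$, then no $\sigma$-scattered $\varphi$ with $|\varphi|\le\aleph_1$ satisfies $\varphi\to(\tau,n)^2$: by monotonicity and reversal, $\varphi$ or $\varphi^*$ would contradict Theorem~\ref{thm:main}, and $\varphi^*$ is $\sigma$-scattered because $\mathbb Q^*\cong\mathbb Q$.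

For small uncountable $\tau$ the expected answer is correct, again in ZFC.

\begin{theorem}\label{thm:positive}
Let $P$ be a finite lexicographic product of copies of $\omega_1$ and $\omega_1^*$. Then $P^{\,n-1}\to(P,n)^2$ for all $n\ge2$, where $P^{\,n-1}$ is the lexicographic power. In particular $\omega_1^{k(n-1)}\to(\omega_1^k,n)^2$ for $1\le k<\omega$, and $(\ast_\tau)$ holds for every ordinal $\tau<\omega_1^\omega$.
\end{theorem}

Under the continuum hypothesis (CH) this range of ordinals is exact.

\begin{theorem}\label{thm:ch}
Assume CH. If $\varphi$ is $\sigma$-scattered and $|\varphi|\le\aleph_1$, then $\varphi\not\to(\omega_1^{\omega},3)^2$. Consequently an ordinal $\tau<\omega_2$ satisfies $(\ast_\tau)$ if and only if $\tau<\omega_1^\omega$.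
\end{theorem}

Without CH, our arguments do not decide $(\ast_\tau)$ for $\omega_1^\omega\le\tau<\omega_1^{\omega\cdot2+2}$.

The positive results come from a greedy argument (Section~\ref{sec:greedy}): one chooses the independent set point by point, each point outside the neighborhoods of the earlier ones. For a set of size $\aleph_1$ this recursion has $\omega_1$ steps, and each step must avoid countably many neighborhoods. The room to do so runs out at $\omega_1^\omega$. Indeed, every $\sigma$-scattered order of size at most $\aleph_1$ can be coded by finite sequences in such a way that a well-ordered set of sequences of length $m$ has type at most $\omega_1^m$ (Section~\ref{sec:coding}). Both counterexamples join only sequences of different lengths. Under CH the edges are chosen by a recursion that meets all relevant countable sets (Section~\ref{sec:ch}). In ZFC they are given by an explicit rule, which reads a coloring of Moore \cite{moore} at the place where two sequences first differ (Section~\ref{sec:graph}). Section~\ref{sec:examples} tests this rule on two concrete sets, and Sections \ref{sec:good} and~\ref{sec:main} find an edge in every set of type $\omega_1^{\omega\cdot2+2}$.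 Moore's theorem is the only outside result used beyond textbook facts, and it is used only for Theorem~\ref{thm:main}.

\section{Orders and ordinals}\label{sec:prelim}

For a linear order $I$ and linear orders $M_i$ ($i\in I$), the \emph{sum} $\sum_{i\in I}M_i$ replaces each $i$ by a copy of $M_i$. The \emph{lexicographic product} $P_1\times\dots\times P_r$ is ordered by the first coordinate in which two tuples differ, so $P\times R=\sum_{i\in P}R$. For ordinals, $\sum_{i\in\eta}\rho$ is the ordinal product $\rho\cdot\eta$; hence the lexicographic product of $k$ copies of $\omega_1$ has type $\omega_1^k$. An ordinal $\rho$ embeds in an ordinal $\rho'$ if and only if $\rho\le\rho'$, and $|\omega_1^\gamma|=\aleph_1$ for $0<\gamma<\omega_2$. A subset $C$ of an order is \emph{convex} if it contains every point between two of its points. If the classes of an equivalence relation are convex, they are linearly ordered in the natural way.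

We use Cantor's theorem: every countable order embeds in $\mathbb Q$, and every nonempty countable dense order without endpoints is isomorphic to $\mathbb Q$. A dense order with at least two points contains a copy of $\mathbb Q$, obtained by repeatedly choosing points between points already chosen.

\begin{lemma}\label{lem:union}
A finite union of scattered subsets of a linear order is scattered.
\end{lemma}

\begin{proof}
It suffices to show that if $\mathbb Q=A\cup B$, then $A$ or $B$ contains a copy of $\mathbb Q$. If $A$ meets every open interval of $\mathbb Q$, then $A$ is dense without endpoints, so $A\cong\mathbb Q$. Otherwise $B$ contains an open interval.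
\end{proof}

\begin{lemma}\label{lem:ord}
Let $\gamma$ be an ordinal.
\begin{itemize}
\item[(a)] $\omega_1^{\gamma+1}$ has cofinality $\omega_1$.
\item[(b)] Every nonempty final segment of $\omega_1^{\gamma+1}$ has type $\omega_1^{\gamma+1}$.
\item[(c)] If $I$ is well-ordered of type at most $\omega_1$ and $\rho_i<\omega_1^{\gamma+1}$ for $i\in I$, then $\sum_{i\in I}\rho_i\le\omega_1^{\gamma+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
The ordinals $\omega_1^\gamma\cdot\eta$ ($\eta<\omega_1$) increase strictly with supremum $\omega_1^\gamma\cdot\omega_1=\omega_1^{\gamma+1}$, which gives (a). A nonempty final segment contains the final segment starting at some $\omega_1^\gamma\cdot\eta$, and this has type $\omega_1^\gamma\cdot\omega_1$ because $\eta+\omega_1=\omega_1$; this gives (b). For (c) choose $\eta_i<\omega_1$ with $\rho_i\le\omega_1^\gamma\cdot\eta_i$. Then $\sum_i\rho_i\le\omega_1^\gamma\cdot\sum_i\eta_i$, and $\sum_i\eta_i\le\omega_1$ because every sum of countably many $\eta_i$ is countable.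
\end{proof}

\section{The greedy argument}\label{sec:greedy}

In this section $N(p)$ is the set of neighbors of a vertex $p$. If a graph has no clique of size $n+1$, then $N(p)$ contains no clique of size $n$. So either some neighborhood is large, and induction on $n$ applies inside it, or all neighborhoods are small, and one can step around them. The countable case shows the argument in its simplest form.

\begin{proposition}\label{prop:Q}
$\mathbb Q\to(\mathbb Q,n)^2$ for all $n\geq 2$. Hence $\mathbb Q\to(\tau,n)^2$ for every countable order $\tau$ and every $n$.
\end{proposition}

\begin{proof}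
Induction on $n$; the case $n=2$ was noted in the introduction. Take a graph on $\mathbb Q$ with no clique of size $n+1$. If some $N(p)$ contains a copy of $\mathbb Q$, the induction hypothesis gives an independent copy of $\mathbb Q$ in it. Otherwise every $N(p)$ is scattered. Let $(J_i)_{i<\omega}$ list the intervals $(q,q')$ with $q<q'$ in $\mathbb Q$, and choose $p_i\in J_i$ outside $\bigcup_{j<i}(\{p_j\}\cup N(p_j))$. This is possible by Lemma~\ref{lem:union}, as $J_i\cong\mathbb Q$. The set $\{p_i:i<\omega\}$ is independent and meets every interval, so it is isomorphic to $\mathbb Q$. The second claim follows by Cantor's theorem and monotonicity.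
\end{proof}

To build an independent set of size $\aleph_1$ we need a substitute for Lemma~\ref{lem:union} that allows countable unions.

\begin{lemma}\label{lem:indiv}
Let $R$ be a lexicographic product of finitely many, and at least one, copies of $\omega_1$ and $\omega_1^*$. If $R=\bigcup_{j<\omega}R_j$, then some $R_j$ contains a copy of $R$.
\end{lemma}

\begin{proof}
Induction on the number of factors. Let $P_1\in\{\omega_1,\omega_1^*\}$ be the first factor; every uncountable subset of $P_1$ is isomorphic to $P_1$. If $R=P_1$, some $R_j$ is uncountable. Otherwise $R=\sum_{i\in P_1}B_i$ with $B_i\cong R'$, where $R'$ has one factor fewer. For each $i$ there is $j(i)$ such that $R_{j(i)}\cap B_i$ contains a copy of $R'$. Some $j$ equals $j(i)$ for uncountably many $i$, and then $R_j$ contains a copy of $P_1\times R'=R$.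
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
If $P$ has no factor, it is a single point and there is nothing to prove, so let $|P|=\aleph_1$. We use induction on $n\ge2$; for $n=2$ the claim is $P\to(P,2)^2$. Suppose that $\psi=P^{\,n-1}$ satisfies $\psi\to(P,n)^2$, write $P^{\,n}=\sum_{t\in P}B_t$ with $B_t\cong\psi$, and take a graph on $P^{\,n}$ with no clique of size $n+1$. If some $N(p)$ contains a copy of $\psi$, it contains an independent copy of $P$. Assume that no $N(p)$ contains a copy of $\psi$. Enumerate $P=\{t_\xi:\xi<\omega_1\}$ without repetition and choose recursively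
\[
p_\xi\in B_{t_\xi}\setminus\bigcup_{\eta<\xi}N(p_\eta).
\]
This is possible: otherwise $B_{t_\xi}\cong\psi$ would be covered by countably many sets containing no copy of $\psi$, against Lemma~\ref{lem:indiv}. The set $\{p_\xi:\xi<\omega_1\}$ is independent and has exactly one point in each block $B_t$, so it has type $P$.

For $P$ the product of $k$ copies of $\omega_1$ this reads $\omega_1^{k(n-1)}\to(\omega_1^k,n)^2$. An ordinal $\tau<\omega_1^\omega$ embeds in some $\omega_1^k$ with $k\ge1$, and $\omega_1^{k(n-1)}$ is scattered of size $\aleph_1$, so $(\ast_\tau)$ follows by monotonicity.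
\end{proof}

Consider the same argument for $\tau=\omega_1^\omega$ and $n=3$. In a triangle-free graph each $N(p)$ is independent, so all we may assume is that it contains no copy of $\omega_1^\omega$. We would need blocks that are not covered by countably many such sets. Corollary~\ref{cor:levels} shows that no $\sigma$-scattered order of size at most $\aleph_1$ can serve as a block.

\section{Coding by finite sequences}\label{sec:coding}

Let $D=\omega_1\times\{+,-\}$, ordered in type $\omega_1^*+\omega_1$: every $(\xi,-)$ is below every $(\eta,+)$, the elements $(\xi,+)$ increase with $\xi$, and the elements $(\xi,-)$ decrease with $\xi$. For $d=(\xi,\varepsilon)$ put $\hat d=\xi$. A finite sequence $f=(f_0,\dots,f_{|f|-1})\in D^{<\omega}$ has length $|f|$; we write $w\subseteq f$ if $w$ is an initial segment of $f$, ${}^\frown$ for concatenation, and $w^\frown d$ for $w$ followed by the single entry $d$. An \emph{antichain} is a set of sequences none of which is a proper initial segment of another. For distinct $f,g$ in an antichain let $\Delta(f,g)$ be the least $k$ with $f_k\ne g_k$, and put $f<g$ if $f_k<g_k$ for this $k$. This is the lexicographic order, and antichains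 always carry it. Finally, let $T$ be the set of $f\in D^{<\omega}$ with $\hat f_0<\hat f_1<\cdots$; it is closed under initial segments.

\begin{lemma}\label{lem:code}
Every $\sigma$-scattered order $\varphi$ with $|\varphi|\le\aleph_1$ is isomorphic to an antichain contained in $T$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ be the class of orders isomorphic to antichains of $D^{<\omega}$. It is closed under suborders and contains $D$ (sequences of length $1$), hence all ordinals $\kappa\le\omega_1$ and their reverses. It is closed under sums $\sum_{i\in I}M_i$ with $I$ and all $M_i$ in $\mathcal C$: code $m\in M_i$ by the code of $i$ followed by the code of $m$. Codes of points from different summands first differ inside the codes of the indices, and codes of points from the same summand first differ after the common code of the index; in both cases they are ordered correctly.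

\emph{Step 1: every scattered $S$ with $|S|\le\aleph_1$ is in $\mathcal C$.} Put $x\equiv y$ if the closed interval between $x$ and $y$ is in $\mathcal C$. For $x<y<z$ the interval $[x,z]$ is the sum of $[x,y]$ and $(y,z]$, and it contains $[x,y]$ and $[y,z]$; so $\equiv$ is an equivalence relation with convex classes.

Each class $E$ is itself in $\mathcal C$. Fix $x_0\in E$. Since $|E|\le\aleph_1$, the set $E_{\ge x_0}$ has a strictly increasing cofinal sequence $(y_\xi)_{\xi<\kappa}$ with $\kappa\in\{1,\omega,\omega_1\}$; this is where the cardinality bound is used. Let $P_\xi$ be the set of $y\in E_{\ge x_0}$ for which $\xi$ is least with $y\le y_\xi$. Then $P_\xi\subseteq[x_0,y_\xi]\in\mathcal C$ and $E_{\ge x_0}=\sum_{\xi<\kappa}P_\xi\in\mathcal C$. The same argument with a decreasing coinitial sequence writes $E_{\leq x_0}$ as a sum indexed by some $\kappa^*$, so $E_{<x_0}\in\mathcal C$, and $E=E_{<x_0}+E_{\ge x_0}\in\mathcal C$.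

If $E<E'$ were classes with no class between them, then for $x\in E$ and $y\in E'$ the interval $[x,y]$ would be the sum of a subset of $E$ and a subset of $E'$, so $x\equiv y$, which is absurd. Thus the order of classes is dense. If it had two points, it would contain a copy of $\mathbb Q$, and representatives would give a copy of $\mathbb Q$ in $S$. So there is at most one class, and $S\in\mathcal C$.

\emph{Step 2: $\varphi\in\mathcal C$.} By Lemma~\ref{lem:union} write $\varphi=\bigcup_n\varphi^n$ with $\varphi^0\subseteq\varphi^1\subseteq\cdots$ scattered. The difficulty is that these sets are interleaved, while $\mathcal C$ is only known to be closed under sums. We therefore cut $\varphi$ at the points of $\varphi^0$, cut each resulting piece at the points of $\varphi^1$, and so on. Put $x\approx_n y$ if $x=y$ or the closed interval between $x$ and $y$ contains no point of $\varphi^n$, and let $\approx_{-1}$ be the relation with the single class $\varphi$. The interval between $x$ and $z$ is contained in the union of the intervals between $x,y$ and between $y,z$, so $\approx_n$ is an equivalence relation; its classes $[x]_n$ are convex, $\approx_{n}$ refines $\approx_{n-1}$,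 and $[x]_n=\{x\}$ for $x\in\varphi^n$.

The order $\varphi/{\approx_n}$ is scattered. Otherwise, since the countable order $\mathbb Q\times2$ embeds in $\mathbb Q$, there are pairwise inequivalent points $y_{q,0}<y_{q,1}$ ($q\in\mathbb Q$) with $y_{q,1}<y_{q',0}$ for $q<q'$. Choosing $z_q\in\varphi^n\cap[y_{q,0},y_{q,1}]$ gives a copy of $\mathbb Q$ in $\varphi^n$.

By Step 1, for each $n\ge0$ and each $\approx_{n-1}$-class $C$ there is an isomorphism $\kappa^n_C$ of $C/{\approx_n}$ onto an antichain. For $x\in\varphi$ let $n(x)$ be least with $x\in\varphi^{n(x)}$, and code $x$ by the finite sequence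
\[
\kappa^0_{\varphi}([x]_0)\,{}^\frown\,\kappa^1_{[x]_0}([x]_1)\,{}^\frown\cdots{}^\frown\,\kappa^{n(x)}_{[x]_{n(x)-1}}([x]_{n(x)}).
\]
Let $x<y$. Since $[x]_{n(x)}=\{x\}$ and $[y]_{n(y)}=\{y\}$, the least $j$ with $[x]_j\ne[y]_j$ exists and $j\le\min(n(x),n(y))$. The two codes have the same parts before the $j$th. Their $j$th parts are the values of one map $\kappa^j_C$ at the classes $[x]_j<[y]_j$, so neither is an initial segment of the other and they are ordered correctly. Hence the coding is an isomorphism onto an antichain.

\emph{Step 3: moving into $T$.} Send $((\xi_0,\varepsilon_0),(\xi_1,\varepsilon_1),\dots)$ to $((\zeta_0,\varepsilon_0),(\zeta_1,\varepsilon_1),\dots)$, where $\zeta_0=\xi_0$ and $\zeta_{j+1}=\zeta_j+1+\xi_{j+1}$. The image lies in $T$. If two sequences first differ at $k$, their images agree before $k$, and at $k$ the signs are kept while $\zeta_k$ is the same strictly increasing function of $\xi_k$ for both. So the images first differ at $k$, in the same order.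
\end{proof}

For an antichain $Y$ and $w\in D^{<\omega}$, let $Y_w=\{f\in Y:w\subseteq f\}$ be the \emph{cone} above $w$, and let $E_w(Y)=\{d\in D:Y_{w^\frown d}\ne\emptyset\}$.

\begin{lemma}\label{lem:cones}
Let $Y$ be an antichain and $w\in D^{<\omega}$.
\begin{itemize}
\item[(a)] $Y_w$ is convex in $Y$.
\item[(b)] If $w\notin Y$, then $Y_w=\sum_{d\in E_w(Y)}Y_{w^\frown d}$.
\item[(c)] If $Y$ is well-ordered, then $E_w(Y)$ is well-ordered of type at most $\omega_1$.
\item[(d)] If all elements of $Y$ extend $t$ and $|E_w(Y)|\ge2$, then $t\subseteq w$.
\end{itemize}
\end{lemma}

\begin{proof}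
(a) Let $f,h\in Y_w$ and $g\in Y\setminus Y_w$. Then $g$ is not an initial segment of $w$, since it would be a proper initial segment of $f$. So $g$ first differs from $w$ at some $k<|w|$, and it lies on the same side of $f$ and of $h$.
(b) Every element of $Y_w$ has an entry at position $|w|$, and elements with different entries there are ordered by them.
(c) Choosing a point in each $Y_{w^\frown d}$ embeds $E_w(Y)$ in $Y$. A well-ordered subset of $D$ has only finitely many elements of sign $-$, say $m$, so its type is at most $m+\omega_1=\omega_1$.
(d) Take $f\supseteq w^\frown d$ and $f'\supseteq w^\frown d'$ in $Y$ with $d\ne d'$. Both $t$ and $w$ are initial segments of $f$. If $t$ were longer than $w$, then $d=t_{|w|}=d'$.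
\end{proof}

\begin{lemma}\label{lem:bounded}
A well-ordered antichain $Y$ whose elements have length at most $m$ has type at most $\omega_1^m$.
\end{lemma}

\begin{proof}
Induction on $m$. If $m=0$ or $\emptyset\in Y$, then $Y\subseteq\{\emptyset\}$. Otherwise $Y=\sum_{d\in E}Y_{(d)}$ with $E$ of type at most $\omega_1$, by Lemma~\ref{lem:cones}. Deleting the first entry maps $Y_{(d)}$ isomorphically onto an antichain of sequences of length at most $m-1$. So $Y$ has type at most $\omega_1^{m-1}\cdot\omega_1=\omega_1^m$.
\end{proof}

Splitting an antichain according to length gives the obstacle announced in Section~\ref{sec:greedy}.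

\begin{corollary}\label{cor:levels}
Every $\sigma$-scattered order $\varphi$ with $|\varphi|\le\aleph_1$ is a disjoint union $\bigcup_{m<\omega}\varphi_m$ such that every well-ordered subset of $\varphi_0\cup\dots\cup\varphi_m$ has type at most $\omega_1^m$. In particular no $\varphi_m$ contains a copy of $\omega_1^\omega$.
\end{corollary}

\section{The counterexample under CH}\label{sec:ch}

Under CH only the partition of Corollary~\ref{cor:levels} matters. Let $\varphi$ be a set, $\ell\colon\varphi\to\omega$ a function and $\varphi_m=\ell^{-1}(m)$ its \emph{levels}. Call $S\subseteq\varphi$ \emph{spread} if $S\cap\varphi_m$ is infinite for infinitely many $m$. Every spread set has a countable spread subset.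

\begin{proposition}\label{prop:ch}
Assume CH and let $|\varphi|\le\aleph_1$. There is a triangle-free graph on $\varphi$ in which every uncountable spread set contains an edge.
\end{proposition}

We run through $\varphi$ in at most $\omega_1$ steps and join each point $p$ to a set $F(p)$ of earlier points. The set $F(p)$ must meet each of the countably many spread sets listed so far, and it must be independent. For two members $d,d'$ of $F(p)$ this means $d'\notin F(d)$ and $d\notin F(d')$. If $F(d')$ lies on levels above $d'$, one of these conditions is automatic; if $F(d)$ has at most one point on each level, the other costs only finitely many points.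

\begin{proof}
If there is no spread set, take the empty graph. Otherwise, as CH gives $\aleph_1^{\aleph_0}=(2^{\aleph_0})^{\aleph_0}=\aleph_1$, we can list all countable spread sets as $(S_\xi)_{\xi<\omega_1}$, possibly with repetitions; CH is used only here. Fix an injection $e\colon\varphi\to\omega_1$. By recursion on $e(p)$ we define $F(p)\subseteq\{q:e(q)<e(p),\ \ell(q)>\ell(p)\}$ such that
\begin{itemize}
\item[(i)] $|F(p)\cap\varphi_m|\le1$ for all $m$;
\item[(ii)] if $q,q'\in F(p)$, then $q'\notin F(q)$;
\item[(iii)] if $\xi<e(p)$ and $S_\xi\subseteq\{q:e(q)<e(p)\}$, then $F(p)\cap S_\xi\ne\emptyset$.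
\end{itemize}
List the countably many sets $S_\xi$ to which (iii) applies as $S^0,S^1,\dots$; the list may be finite or empty. Given $d_0,\dots,d_{i-1}$, take $m>\ell(p),\ell(d_0),\dots,\ell(d_{i-1})$ with $S^i\cap\varphi_m$ infinite. By (i) for the points $d_j$, the set $\bigcup_{j<i}F(d_j)$ has at most $i$ points in $\varphi_m$, so we can choose $d_i\in S^i\cap\varphi_m$ outside it. Put $F(p)=\{d_0,d_1,\dots\}$. Then (iii) holds, and (i) holds because the $\ell(d_i)$ increase strictly. For $j<i$ we have $d_i\notin F(d_j)$ by choice, and for $j\le i$ we have $d_j\notin F(d_i)$ because $\ell(d_j)\le\ell(d_i)$. This is (ii).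

Join $p$ and $q$ if $q\in F(p)$ or $p\in F(q)$. Adjacent points lie on different levels, and the higher one belongs to $F$ of the lower one. So a triangle can be written $\ell(p)<\ell(q)<\ell(r)$ with $q,r\in F(p)$ and $r\in F(q)$, which contradicts (ii).

Let $X$ be uncountable and spread, and let $S_\xi\subseteq X$. As $e$ is injective, there is $p\in X$ with $e(p)>\xi$ and $e(p)>e(q)$ for all $q\in S_\xi$. By (iii), $p$ is adjacent to a point of $S_\xi\subseteq X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ch}]
Take the levels $\varphi_m$ from Corollary~\ref{cor:levels} and the graph from Proposition~\ref{prop:ch}. It suffices to show that every $X\subseteq\varphi$ of type $\omega_1^\omega$ is spread. If not, then for some $m$ the set $X$ is the union of a countable set and of $X\cap(\varphi_0\cup\dots\cup\varphi_m)$, which has type at most $\omega_1^m$. Neither part contains a copy of $\omega_1^{m+1}$, but $X$ does, contradicting Lemma~\ref{lem:indiv}.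

If $\tau<\omega_1^\omega$, then $(\ast_\tau)$ holds by Theorem~\ref{thm:positive}. If $\omega_1^\omega\le\tau<\omega_2$, then $\varphi\to(\tau,3)^2$ would imply $\varphi\to(\omega_1^\omega,3)^2$, so $(\ast_\tau)$ fails.
\end{proof}

\section{A triangle-free graph in ZFC}\label{sec:graph}

Without CH the countable spread sets need not fit into a list of length $\omega_1$. In place of a recursion that anticipates all sets, we use a single coloring of pairs of countable ordinals that takes every value between any two uncountable sets.

\begin{theorem}[Moore \cite{moore}]\label{thm:moore}
There is a function $\operatorname{osc}\colon[\omega_1]^2\to\omega$ such that for all uncountable $A,B\subseteq\omega_1$ and all $N<\omega$ there are $\alpha\in A$ and $\beta_0,\dots,\beta_{N-1}\in B$ above $\alpha$ with $\operatorname{osc}(\alpha,\beta_i)=\operatorname{osc}(\alpha,\beta_0)+i$ for all $i<N$.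
\end{theorem}

We use nothing about $\operatorname{osc}$ beyond this statement, and we use it in the following form. The case without $h$ is the relation $\omega_1\not\to[\omega_1;\omega_1]^2_\omega$.

\begin{lemma}\label{lem:c}
There is $c\colon[\omega_1]^2\to\omega\times\omega$ such that for all uncountable $A,B\subseteq\omega_1$, all $h\colon A\to\omega_1$ and all $a,b<\omega$ there are $\alpha\in A$ and $\beta\in B$ with $\alpha<\beta$, $h(\alpha)<\beta$ and $c(\alpha,\beta)=(a,b)$.
\end{lemma}

\begin{proof}
Let $c_0(\alpha,\beta)$ be the exponent of $2$ in the prime factorization of $\operatorname{osc}(\alpha,\beta)+1$. Among $2^{n+1}$ consecutive positive integers one is congruent to $2^n$ modulo $2^{n+1}$, and in it the exponent of $2$ is exactly $n$. So Theorem~\ref{thm:moore} with $N=2^{n+1}$ shows that for all uncountable $A,B$ and all $n$ there are $\alpha\in A$, $\beta\in B$ with $\alpha<\beta$ and $c_0(\alpha,\beta)=n$. Let $c$ be $c_0$ followed by a bijection $\omega\to\omega\times\omega$.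

Given $h$, we may assume $h(\alpha)\ge\alpha$. Choose $\alpha_i\in A$ and $\beta_i\in B$ by recursion on $i<\omega_1$, with $\alpha_i>\beta_j$ for all $j<i$ and $\beta_i>h(\alpha_i)$. Then $\alpha_j<\beta_j<\alpha_i<\beta_i$ for $j<i$. Applied to the uncountable sets $\{\alpha_i\}$ and $\{\beta_i\}$, the first part gives $\alpha_i<\beta_j$ with $c(\alpha_i,\beta_j)=(a,b)$. Here $i\le j$, so $h(\alpha_i)<\beta_i\le\beta_j$.
\end{proof}

Fix such a $c$, and let $\varphi\subseteq T$ be an antichain. Two sequences $f,g\in\varphi$ determine two ordinals $\alpha=\hat f_k$ and $\beta=\hat g_k$, where $k=\Delta(f,g)$. A first attempt is to join them if $|f|>|g|$, $\alpha<\beta$ and $c(\alpha,\beta)=(|f|,|g|)$. As the proof of Lemma~\ref{lem:triangle} shows, this already excludes triangles in which two of the sequences stay together longer than the third. There remain triples $|p|>|q|>|r|$ that split at one node, with ordinals $\alpha<\beta<\gamma$, and Lemma~\ref{lem:c} says nothing about triples.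

To exclude these we bring in an ultrametric. Fix distinct $x_\xi\in2^\omega$ for $\xi<\omega_1$, and for $\alpha\ne\beta$ let $\delta(\alpha,\beta)$ be the least $m$ with $x_\alpha(m)\ne x_\beta(m)$. Below $\min(\delta(\alpha,\beta),\delta(\alpha,\gamma))$ both $x_\beta$ and $x_\gamma$ agree with $x_\alpha$, so for distinct $\alpha,\beta,\gamma$
\begin{equation}\label{eq:ultra}
\delta(\beta,\gamma)\ge\min(\delta(\alpha,\beta),\delta(\alpha,\gamma)).
\end{equation}
Requiring $|g|<\delta(\alpha,\beta)<|f|$ for each edge gives $\delta(\beta,\gamma)<|q|<\delta(\alpha,\beta)$ in the triple above. To contradict \eqref{eq:ultra} we also need $|q|\le\delta(\alpha,\gamma)$, but the rule for the pair $p,r$ cannot mention $q$. It can mention a number that depends on $p$ and $\gamma$, is monotone in $\gamma$, and is forced by the edge $p,q$ to be at least $|q|$ already at $\beta$. For $f\in T$ and $\beta<\omega_1$ let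
\[
\nu(f,\beta)=|\{j<|f|:\hat f_j<\beta\}|,
\]
which is nondecreasing in $\beta$.

\begin{definition}\label{def:graph}
For distinct $f,g\in\varphi$, with $k=\Delta(f,g)$, $\alpha=\hat f_k$ and $\beta=\hat g_k$, write $f\triangleright g$ if
\begin{itemize}
\item[(E1)] $\alpha<\beta$;
\item[(E2)] $|g|\le\nu(f,\beta)<\delta(\alpha,\beta)<|f|$;
\item[(E3)] $c(\alpha,\beta)=(|f|,|g|)$.
\end{itemize}
The graph $G_\varphi$ joins $f$ and $g$ if $f\triangleright g$ or $g\triangleright f$.
\end{definition}

\begin{lemma}\label{lem:triangle}
$G_\varphi$ is triangle-free.
\end{lemma}

\begin{proof}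
By (E2), $f\triangleright g$ implies $|f|>|g|$. So the vertices of a triangle can be named $p,q,r$ with $|p|>|q|>|r|$, and then $p\triangleright q$, $p\triangleright r$ and $q\triangleright r$. Let $k$ be the least of $\Delta(p,q)$, $\Delta(p,r)$, $\Delta(q,r)$. If two of these numbers exceeded $k$, all three sequences would agree up to and including position $k$, and so would the third number. Hence at most one exceeds $k$, and there are four cases. Let $\alpha=\hat p_k$, $\beta=\hat q_k$, $\gamma=\hat r_k$.

\emph{All three equal $k$.} By (E1), $\alpha<\beta<\gamma$. By (E2) for $q\triangleright r$, $p\triangleright q$ and $p\triangleright r$, and by monotonicity of $\nu$,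
\[
\delta(\beta,\gamma)<|q|\le\nu(p,\beta)<\delta(\alpha,\beta),\qquad
\delta(\beta,\gamma)<\nu(p,\beta)\le\nu(p,\gamma)<\delta(\alpha,\gamma).
\]
This contradicts \eqref{eq:ultra}.

\emph{$\Delta(q,r)>k$.} Then $\beta=\gamma$, and (E3) gives $(|p|,|q|)=c(\alpha,\beta)=c(\alpha,\gamma)=(|p|,|r|)$, although $|q|\ne|r|$.

\emph{$\Delta(p,r)>k$.} Then $\alpha=\gamma$, while (E1) for $p\triangleright q$ and $q\triangleright r$ gives $\alpha<\beta<\gamma$.

\emph{$\Delta(p,q)>k$.} Then $\alpha=\beta$, and (E3) gives $(|p|,|r|)=c(\alpha,\gamma)=c(\beta,\gamma)=(|q|,|r|)$, although $|p|\ne|q|$.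
\end{proof}

To find edges we must control $\delta$ and $c$ at the same time. The next lemma makes $\delta$ constant and large between two uncountable sets, to which Lemma~\ref{lem:c} can then be applied.

\begin{lemma}\label{lem:split}
Let $I\subseteq\omega_1$ be uncountable and $s<\omega$. There are $v>s$ and uncountable $A,B\subseteq I$ with $\delta(\alpha,\beta)=v$ for all $\alpha\in A$ and $\beta\in B$.
\end{lemma}

\begin{proof}
Take an uncountable $I'\subseteq I$ on which the restriction of $x_\xi$ to $\{0,\dots,s\}$ is constant. Call $z\in2^{<\omega}$ large if $z\subseteq x_\xi$ for uncountably many $\xi\in I'$. The empty string is large, initial segments of large strings are large, and if $z$ is large then so is $z^\frown0$ or $z^\frown1$. Suppose that never both are large. Then the large strings are the initial segments of a single $x\in2^\omega$. If $\xi\in I'$ and $x_\xi\ne x$, then $x_\xi$ extends one of the countably many strings that are not large, so there are only countably many such $\xi$; and $x_\xi=x$ for at most one $\xi$. Then $I'$ is countable, a contradiction. So some $z^\frown0$ and $z^\frown1$ are both large. Let $A$ and $B$ be the sets of $\xi\in I'$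 with $z^\frown0\subseteq x_\xi$ and $z^\frown1\subseteq x_\xi$, respectively, and $v=|z|$. Then $\delta(\alpha,\beta)=v$ on $A\times B$, and $v>s$ by the choice of $I'$.
\end{proof}

\section{Two examples}\label{sec:examples}

In this section all signs are $+$, and we write elements of $T$ as increasing sequences of countable ordinals. Every ordinal is uniquely $\xi=\lambda+r(\xi)$ with $\lambda$ zero or a limit and $r(\xi)<\omega$. The first example is the proof of Theorem~\ref{thm:main} in miniature.

\begin{example}\label{ex:edge}
Let $Y$ consist of the increasing sequences $f$ such that either $|f|=2$ and $r(f_1)=0$, or $|f|\ge3$, $r(f_1)>0$ and $|f|=3+r(f_2)$. If $f\subseteq g$ are in $Y$, they share the entries that determine the length, so $f=g$; thus $Y$ is an antichain. We find an edge of $G_Y$. Lemma~\ref{lem:split} with $I=\omega_1$ and $s=2$ gives $v>2$ and $A,B$. Put $a=v+1$. Lemma~\ref{lem:c} gives $\alpha\in A$ and $\beta\in B$ with $\alpha+1<\beta$ and $c(\alpha,\beta)=(a,2)$. Let $\lambda>\beta$ be a countable limit ordinal, let $g=(\beta,\lambda)$, and let $f$ be an increasing sequence of length $a$ that begins with $(\alpha,\alpha+1,\lambda+(a-3))$.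 Then $f,g\in Y$, $\Delta(f,g)=0$, and exactly two entries of $f$ are below $\beta$. So $|g|=2=\nu(f,\beta)<v=\delta(\alpha,\beta)<a=|f|$, and $f\triangleright g$.
\end{example}

Three features of $Y$ were used. Above every first entry there is a short sequence, of length $2$. Above every first entry $\alpha$ there is a node $(\alpha,\alpha+1)$ that is at least as long as the short sequence. And this node can be continued by an arbitrarily large ordinal, to jump over $\beta$, and then to an arbitrarily large length, to exceed $v$. The second example shows what happens when short and long sequences do not lie above the same first entries.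

\begin{example}\label{ex:noedge}
Suppose that each $x_\xi$ begins with $r(\xi)$ zeros followed by a one, and let $Z$ be the antichain of increasing sequences $f$ with $|f|=1+r(f_0)$. If $f\triangleright g$ in $Z$, then $r(f_0)>r(g_0)$, so $\Delta(f,g)=0$ and $\delta(f_0,g_0)=r(g_0)<|g|$, which violates (E2). So $G_Z$ has no edge. The cone $Z_{(\xi)}$ embeds in the lexicographic power with $r(\xi)$ factors $\omega_1$, and the map $(\xi_1,\dots,\xi_{r(\xi)})\mapsto(\xi,\zeta_1,\dots,\zeta_{r(\xi)})$ with $\zeta_0=\xi$ and $\zeta_{j+1}=\zeta_j+1+\xi_{j+1}$ embeds this power in the cone. So $Z_{(\xi)}$ has type $\omega_1^{r(\xi)}$. The cones for $\xi=\lambda,\lambda+1,\dots$ add up to $\sum_{r<\omega}\omega_1^r=\omega_1^\omega$, and $Z$ has type $\omega_1^\omega\cdot\omega_1=\omega_1^{\omega+1}$. Thus $G_\varphi$ can have an independent set of type $\omega_1^{\omega+1}$, and it cannot simply replace the graph of Section~\ref{sec:ch}.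
\end{example}

\section{Good nodes in well-ordered antichains}\label{sec:good}

The third feature of Example~\ref{ex:edge} deserves a name. A node $w\in T$ is \emph{good} for an antichain $Y\subseteq T$ if for every $m<\omega$ there are uncountably many $d\in D$ such that $Y_{w^\frown d}$ has an element of length greater than $m$. A node good for a subset of $Y$ is good for $Y$. We show that a large order type forces good nodes at any prescribed depth. The starting point is the node at which the tail of $Y$ fans out.

\begin{lemma}\label{lem:fan}
Let $Y\subseteq T$ be an antichain of type $\omega_1^{\gamma+1}$. There is $w\in T$ such that $E=E_w(Y)$ has type $\omega_1$ and, for every countable $E'\subseteq E$, the set $\bigcup_{d\in E\setminus E'}Y_{w^\frown d}$ has type $\omega_1^{\gamma+1}$.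
\end{lemma}

\begin{proof}
Let $W$ be the set of $w$ such that $Y_w$ contains a nonempty final segment of $Y$. Then $\emptyset\in W$, and any two members of $W$ are initial segments of a common element of $Y$, hence comparable. If $W$ were infinite, it would contain nodes $w_0,w_1,\dots$ of unbounded length; since $Y$ has cofinality $\omega_1$ by Lemma~\ref{lem:ord}(a), some point of $Y$ would lie in all the corresponding final segments and extend all $w_i$, which is impossible. Let $w$ be the longest member of $W$. By Lemma~\ref{lem:cones}(a), $Y_w$ is a final segment of $Y$. Since $Y$ has no last element, $Y_w\neq\{w\}$, so $w\notin Y$ and $Y_w=\sum_{d\in E}Y_{w^\frown d}$ with $E$ of type at most $\omega_1$. If $E$ had a last element $d$, then $w^\frown d\in W$, against the choice of $w$. If $E$ had a countable cofinal subset, points chosen in the corresponding cones would be cofinal in $Y$. So $E$ has type $\omega_1$. A countable $E'\subseteq E$ is bounded in $E$, so $\bigcup_{d\in E\setminus E'}Y_{w^\frown d}$ is a subset of $Y$ containing a nonempty final segment of $Y$. By Lemma~\ref{lem:ord}(b) it has type $\omega_1^{\gamma+1}$.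
\end{proof}

\begin{lemma}\label{lem:good}
Let $Y\subseteq T$ be an antichain all of whose elements extend $t$.
\begin{itemize}
\item[(a)] If $Y$ has a subset of type $\omega_1^{\omega+1}$, then some $w\supseteq t$ is good for $Y$.
\item[(b)] If $Y$ has a subset of type $\omega_1^{\gamma+2}$, then there are $w\supseteq t$ and uncountably many $d$ such that $Y_{w^\frown d}$ has a subset of type $\omega_1^{\gamma+1}$.
\item[(c)] If $Y$ has a subset of type $\omega_1^{\omega\cdot2}$, then for every $b<\omega$ some $w\supseteq t$ with $|w|\ge b$ is good for $Y$.
\end{itemize}
\end{lemma}

\begin{proof}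
For (a) and (b) let $Y'$ be the given subset, and let $w$ and $E$ be given by Lemma~\ref{lem:fan} for $Y'$. Then $w\supseteq t$ by Lemma~\ref{lem:cones}(d).

(a) Suppose that for some $m$ the set $E'$ of $d$ such that $Y'_{w^\frown d}$ has an element of length greater than $m$ is countable. The union of the remaining cones has type $\omega_1^{\omega+1}$ by Lemma~\ref{lem:fan} and type at most $\omega_1^m$ by Lemma~\ref{lem:bounded}, a contradiction.

(b) Suppose that the set $E'$ of $d$ such that $Y'_{w^\frown d}$ has type at least $\omega_1^{\gamma+1}$ is countable. The union of the remaining cones has type $\omega_1^{\gamma+2}$ by Lemma~\ref{lem:fan} and type at most $\omega_1^{\gamma+1}$ by Lemma~\ref{lem:ord}(c), a contradiction.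

(c) We find $t=t_0\subseteq t_1\subseteq\dots\subseteq t_b$ with $|t_i|\ge i$ such that $Y_{t_i}$ has a subset of type $\omega_1^{\omega+1+(b-i)}$. For $i=0$ this holds because $\omega+1+b<\omega\cdot2$. Given $t_i$ with $i<b$, apply (b) to $Y_{t_i}$ with $\gamma=\omega+(b-i-1)$ and let $t_{i+1}=w^\frown d$ for one of the resulting $d$; since $w\supseteq t_i$, the length grows by at least one. Finally (a) applied to $Y_{t_b}$ gives $w\supseteq t_b$ good for $Y_{t_b}$, hence for $Y$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

By Lemma~\ref{lem:code} we may take $\varphi$ to be an antichain in $T$, and $G_\varphi$ is triangle-free by Lemma~\ref{lem:triangle}. Let $X\subseteq\varphi$ have type $\omega_1^{\omega\cdot2+2}$. We must find $f,g\in X$ with $f\triangleright g$.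

The four numbers in (E2) are chosen in increasing order, $b\le s<v<a$, each after the previous one is known; Figure~\ref{fig:edge} shows the pair we are building. This order accounts for the exponent. The length $a$ must exceed $v$, which is known only after the node of length $s$ has been fixed, so that node must be good; this costs $\omega+1$. It must have length at least $b$, which costs $b$ more, and $b$ is not known in advance; this gives $\omega\cdot2$. All of this must be available in uncountably many cones above one node, so that both $\alpha$ and $\beta$ come from one uncountable set, as Example~\ref{ex:noedge} suggests; Lemma~\ref{lem:good}(b) provides this from $\omega\cdot2+2$.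

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw[->] (0,0) -- (10.6,0) node[right] {$\omega_1$};
\draw[dashed] (5.4,-0.7) -- (5.4,1.7);
\node at (-0.2,0.7) {$f$};
\node at (-0.2,-0.7) {$g$};
\foreach \x in {0.6,1.3,2.3,3.1,3.9,6.6,7.4,8.2,9.0,9.8} \fill (\x,0.7) circle (2pt);
\foreach \x in {0.6,1.3,5.4,7.0} \fill (\x,-0.7) circle (2pt);
\node[above] at (2.3,0.75) {$\alpha$};
\node[above] at (3.9,0.75) {$h(\alpha)$};
\node[above] at (6.6,0.75) {$\hat d$};
\node[below] at (5.4,-0.75) {$\beta$};
\draw[<->] (0.5,1.45) -- node[above] {$w_\alpha$} (4.0,1.45);
\draw[<->] (0.5,-1.05) -- node[below] {$u$} (1.4,-1.05);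
\end{tikzpicture}
\caption{An edge $f\triangleright g$. Each dot is an entry of a sequence, placed at its ordinal. The sequences share the initial segment $u$ and continue with $\alpha<\beta$. The entries of $f$ below $\beta$ are those of the good node $w_\alpha$; the next entry $d$ jumps over $\beta$. In the picture $|g|=4$, $\nu(f,\beta)=|w_\alpha|=5$ and $|f|=10$, so (E2) asks for $5<\delta(\alpha,\beta)<10$.}
\label{fig:edge}
\end{figure}

\emph{Step 1: the splitting node.} By Lemma~\ref{lem:good}(b) with $t=\emptyset$ and $\gamma=\omega\cdot2$, there are $u\in T$ and uncountably many $d$ such that $X_{u^\frown d}$ has a subset of type $\omega_1^{\omega\cdot2+1}$, hence one of type $\omega_1^{\omega\cdot2}$. Uncountably many of these $d$ have the same sign $\varepsilon$. Let $I_0$ be the set of their ordinals, $k=|u|$, and $X^\xi=X_{u^\frown(\xi,\varepsilon)}$ for $\xi\in I_0$.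

\emph{Step 2: the numbers $b\le s$.} Choose $g_\xi\in X^\xi$ for $\xi\in I_0$. There are $b<\omega$ and an uncountable $I_1\subseteq I_0$ with $|g_\xi|=b$ for $\xi\in I_1$. For $\xi\in I_1$, Lemma~\ref{lem:good}(c) gives $w_\xi\supseteq u^\frown(\xi,\varepsilon)$ good for $X^\xi$ with $|w_\xi|\ge b$. There are $s\ge b$ and an uncountable $I_2\subseteq I_1$ with $|w_\xi|=s$ for $\xi\in I_2$.

\emph{Step 3: the number $v$.} Lemma~\ref{lem:split} gives $v>s$ and uncountable $A,B\subseteq I_2$ with $\delta(\alpha,\beta)=v$ for all $\alpha\in A$ and $\beta\in B$.

\emph{Step 4: the number $a$.} Let $\alpha\in A$. Since $w_\alpha$ is good, there are uncountably many $d$ such that $X_{w_\alpha{}^\frown d}$ has an element of length greater than $v$, and one length $a_\alpha>v$ occurs for uncountably many $d$. There are $a>v$ and an uncountable $A'\subseteq A$ with $a_\alpha=a$ for $\alpha\in A'$.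

\emph{Step 5: the ordinals $\alpha<\beta$.} Let $h(\alpha)$ be the largest ordinal $\hat d$ with $d$ an entry of $w_\alpha$. Lemma~\ref{lem:c} gives $\alpha\in A'$ and $\beta\in B$ with $\alpha<\beta$, $h(\alpha)<\beta$ and $c(\alpha,\beta)=(a,b)$.

\emph{Step 6: the edge.} By Step 4 there are $d$ with $\hat d>\beta$ and $f\in X$ with $w_\alpha{}^\frown d\subseteq f$ and $|f|=a$. Let $g=g_\beta$, so $|g|=b$. Both sequences extend $u$, and $f_k=(\alpha,\varepsilon)$, $g_k=(\beta,\varepsilon)$. So $\Delta(f,g)=k$, and (E1) and (E3) hold by Step 5. The ordinals of the first $s$ entries of $f$, those of $w_\alpha$, are at most $h(\alpha)<\beta$. Since $f\in T$, the ordinals of all later entries are at least $\hat d>\beta$; this is the one place where the ordinals along a sequence need to increase. Hence $\nu(f,\beta)=s$, and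
\[
|g|=b\le s=\nu(f,\beta)<v=\delta(\alpha,\beta)<a=|f|,
\]
which is (E2). Thus $f\triangleright g$, and $X$ is not independent in $G_\varphi$. This proves Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{moore}
J. T. Moore, \emph{A solution to the L space problem}, J. Amer. Math. Soc. \textbf{19} (2006), 717--736.

\bibitem{potpourri}
\emph{A Potpourri of Partition Properties},
\texttt{https://bonndoc.ulb.uni-bonn.de/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11811/\allowbreak 6143/\allowbreak 3702.pdf?\allowbreak isAllowed=y\&sequence=1}.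

\end{thebibliography}
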